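\title{Degree sequences of tough graphs:\\ Ho\`ang's conjecture for $t=2$ and $t=3$}

\begin{abstract}
Let $G$ be a $t$-tough graph on $n\ge 3$ vertices with degrees $d_1\le\dots\le d_n$. Ho\`ang conjectured that $G$ is Hamiltonian if, for each $i\le\frac{n-1}{2}$ with $d_i\le i$ and $d_{n-i+t}<n-i$, one has $d_j+d_{n-j+t}\ge n$ for all $j$ with $i<j\le\frac{n-1}{2}$. We prove the conjecture for $t=2$ and $t=3$. It follows from a stronger theorem, valid for every integer $t\ge2$, which asks for toughness $2$ when $t=2$ and toughness $\frac{t+3}{2}$ when $t\ge3$, and which uses only two consequences of the degree hypothesis. The proof compares a lower bound on the number of common neighbors of two nonadjacent vertices, coming from the degrees, with upper bounds coming from toughness. The case of two nonadjacent vertices of degree $\frac n2-1$ needs a separate structural argument.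
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. We write $c(G)$ for the number of components of $G$, and $[a,b]$ for the set of integers $k$ with $a\le k\le b$. The degree sequence of a graph on $n$ vertices is listed in nondecreasing order, $d_1\le d_2\le\dots\le d_n$, and we put
\[
m=\Big\lfloor\frac{n-1}{2}\Big\rfloor,\qquad\text{so that}\qquad 2m+1\le n\le 2m+2 .
\]

Deleting $s\ge1$ vertices from a cycle leaves at most $s$ paths. So the simplest reason for a graph not to be Hamiltonian is a set $S$ whose deletion leaves more than $|S|$ components. Toughness measures how far a graph is from this obstruction. For a real $t\ge0$, a graph $G$ is \emph{$t$-tough} if $|S|\ge t\cdot c(G-S)$ for every $S\subseteq V(G)$ with $c(G-S)\ge2$. Complete graphs have no such $S$ and are $t$-tough for every $t$. Hamiltonian graphs are $1$-tough. A non-complete $t$-tough graph has minimum degree at least $2t$: a vertex $v$ of minimum degree has a non-neighbor, so deleting $N(v)$ leaves at least two components.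

Which degree sequences force a Hamiltonian cycle? For $i\in[1,m]$ let
\[
G_{n,i}=K_i\vee\big(\overline{K_i}\cup K_{n-2i}\big),
\]
the graph obtained from $i$ isolated vertices and a clique on $n-2i$ vertices by adding $i$ vertices adjacent to everything. Deleting these $i$ vertices leaves $i+1$ components, so $G_{n,i}$ is not Hamiltonian. It has $i$ vertices of degree $i$, then $n-2i$ vertices of degree $n-i-1$, then $i$ vertices of degree $n-1$; thus $d_i\le i$ and $d_{n-i}<n-i$. Conversely, a graph on $n\ge3$ vertices in which no $i\in[1,m]$ has $d_i\le i$ and $d_{n-i}<n-i$ is Hamiltonian; the short proof is Example~\ref{ex:zero}. The graphs $G_{n,i}$ are not even $1$-tough, so one expects a $t$-tough graph to need less. The conjecture below asks for less in two ways. It tests $d_{n-i+t}$ in place of $d_{n-i}$, which is easier to make large, and it tolerates an index $i$ that fails the test, provided that the degrees beyond $i$ are large.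

\medskip
\noindent\textbf{Conjecture} (Ho\`ang; Conjecture 1.2.12 in \cite{source})\textbf{.}
\emph{Let $t\ge1$ be an integer and let $G$ be a $t$-tough graph on $n\ge3$ vertices with degree sequence $d_1\le\dots\le d_n$. Suppose that for each $i\in[1,m]$ with $d_i\le i$ and $d_{n-i+t}<n-i$, we have $d_j+d_{n-j+t}\ge n$ for all $j\in[i+1,m]$. Then $G$ is Hamiltonian.}
\medskip

Every term that is used here is defined. In a complete graph $d_i=n-1>i$ for all $i\in[1,m]$, and the hypothesis is vacuous. In a non-complete $t$-tough graph $d_i\le i$ forces $i\ge2t$, and then $n-i+t$ and $n-j+t$ lie in $[1,n]$ for $j\in[i+1,m]$.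

Ho\`ang proved the conjecture for $t=1$, and it has been proved for all integers $t\ge4$, which leaves $t=2$ and $t=3$ \cite{source}. We prove these two cases. The known cases are not used; the only outside result in the proof is the Chv\'atal--Erd\H{o}s theorem \cite{CE}.

Fix an integer $t\ge0$. An index $i\in[1,m]$ is \emph{bad} if $d_i\le i$ and $d_{n-i+t}<n-i$. This makes sense in a complete graph, which has no bad index, and in any graph of minimum degree at least $t$, where $d_i\le i$ forces $i\ge t$. For integers $t\ge2$ put
\[
\tau_2=2,\qquad \tau_t=\frac{t+3}{2}\quad(t\ge3).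
\]
Then $2\le\tau_t\le t$, $\tau_3=3$ and $2\tau_t\ge t+2$. In particular a non-complete $\tau_t$-tough graph has minimum degree at least $t+2$, so bad indices are defined for it.

\begin{theorem}\label{thm:main}
Let $t\ge2$ be an integer and let $G$ be a $\tau_t$-tough graph on $n\ge3$ vertices such that
\begin{enumerate}
\item[(H1)] there is at most one bad index in $[1,m]$;
\item[(H2)] if $i\le m-1$ is bad, then $d_{i+1}\ge i+1$.
\end{enumerate}
Then $G$ is Hamiltonian.
\end{theorem}

\begin{corollary}\label{cor:conj}
Ho\`ang's conjecture holds for every integer $t\ge2$, in particular for $t=2$ and $t=3$.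
\end{corollary}

\begin{proof}
Let $G$ satisfy the hypotheses of the conjecture. It is $\tau_t$-tough because $\tau_t\le t$. If $i<j$ were both bad, then $d_j+d_{n-j+t}\le j+(n-j-1)<n$, against the hypothesis for $i$; so (H1) holds. If $i\le m-1$ is bad, then $d_{i+1}+d_{n-i-1+t}\ge n$ and $d_{n-i-1+t}\le d_{n-i+t}\le n-i-1$, so $d_{i+1}\ge i+1$; this is (H2). Theorem~\ref{thm:main} applies.
\end{proof}

\begin{example}\label{ex:two}
Some toughness is needed as soon as $t\ge1$. In $G_{n,i}$ the only $j\in[1,m]$ with $d_j\le j$ is $j=i$, since $d_j=n-i-1>j$ for $i<j\le m$. If $1\le t\le i$, then $d_{n-i+t}=n-1\ge n-i$. So $G_{n,i}$ has no bad index and is not Hamiltonian.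

A bad index can occur under the hypotheses of the conjecture. Let $t=2$, $n\ge27$ and $G=K_{10}\vee(4K_3\cup K_{n-22})$. A set whose deletion disconnects $G$ contains the ten vertices of $K_{10}$ and leaves at most five components, so $G$ is $2$-tough. There are twelve vertices of degree $12$, then $n-22$ of degree $n-13$, then ten of degree $n-1$. The index $12\le m-1$ is bad, since $d_{n-10}=n-13$, and $d_j+d_{n-j+2}\ge2(n-13)\ge n$ for all $j\in[13,m]$.
\end{example}

Section~\ref{sec:lower} passes to an edge-maximal counterexample and shows that an index that is not bad forces two suitable nonadjacent vertices to have many common neighbors. Section~\ref{sec:upper} shows that toughness allows only few. These two bounds settle most cases. What remains is governed by pairs whose degree sum is $n-1$ or $n-2$, treated in Section~\ref{sec:sums}, where the main structural result, Proposition~\ref{prop:half}, is stated. Section~\ref{sec:proof} proves Theorem~\ref{thm:main} from these results, and Section~\ref{sec:half} proves Proposition~\ref{prop:half}.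

\section{Many common neighbors: the role of the degrees}\label{sec:lower}

A graph on $n\ge3$ vertices is \emph{maximally non-Hamiltonian} if it is not Hamiltonian but adding any edge makes it Hamiltonian. Such a graph is not complete, and any two nonadjacent vertices $x,y$ are the ends of a Hamiltonian path, because a Hamiltonian cycle of $G+xy$ must use the edge $xy$. Every non-Hamiltonian graph on $n\ge 3$ vertices becomes maximally non-Hamiltonian after adding edges. Adding edges decreases no $d_k$, so it creates no bad index.

The following notation is used throughout. Let $G$ be a non-Hamiltonian graph on $n\ge3$ vertices and let $P=v_1v_2\cdots v_n$ be a Hamiltonian path with ends $x=v_1$ and $y=v_n$; these are nonadjacent. The words \emph{before} and \emph{after} refer to $P$. We write $u^-$ and $u^+$ for the predecessor and the successor of $u$ on $P$, and $U^-$, $U^+$ for the sets of predecessors and successors of vertices of $U$. For $u$ not after $v$, the segment of $P$ from $u$ to $v$ is $u\overrightarrow{P}v$, and the same segment traversed backwards is $v\overleftarrow{P}u$. We write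 $u\sim v$ for adjacency. Put
\[
A=N(x),\qquad B=N(y),\qquad S=A\cap B,\qquad \sigma=|S|,
\]
\[
X=V\setminus(B\cup\{y\}),\qquad r=|X|=n-1-d(y).
\]
So $S$ is the set of common neighbors, and $X$ is the set of non-neighbors of $y$ other than $y$; it contains $x$. Reversing $P$ exchanges $x$ with $y$, $A$ with $B$, and ${}^-$ with ${}^+$, so every statement about $P$ has a \emph{reversal}.

\begin{lemma}\label{lem:P0}
We have
\begin{enumerate}
\item[(P0)] $A^-\cap B=\emptyset$: the predecessor of a vertex of $A$ is not in $B$, and the successor of a vertex of $B$ is not in $A$.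
\end{enumerate}
Consequently $d(x)+d(y)\le n-1$, that is, $d(x)\le r$.
\end{lemma}

\begin{proof}
If $u\in B$ and $u^+\in A$, then $x\overrightarrow{P}u\,y\overleftarrow{P}u^+\,x$ is a Hamiltonian cycle. So $A^-$ and $B$ are disjoint subsets of $\{v_1,\dots,v_{n-1}\}$, and $|A^-|=|A|$ because $x\notin A$.
\end{proof}

To bring in the degree sequence we choose $x$ and $y$ so that their non-neighbors have small degree. A pair $(x,y)$ of nonadjacent vertices is \emph{heavy} if $d(x)\le d(y)$, every vertex $w\ne y$ nonadjacent to $y$ has $d(w)\le d(x)$, and every vertex $w\ne x$ nonadjacent to $x$ has $d(w)\le d(y)$. A nonadjacent pair of maximum degree sum, named so that $d(x)\le d(y)$, is heavy.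

\begin{lemma}\label{lem:lower}
Let $t\ge0$ be an integer, let $G$ be maximally non-Hamiltonian with minimum degree at least $t$, let $(x,y)$ be a heavy pair and let $a=d(x)$.
\begin{enumerate}
\item[(a)] We have $1\le a\le\min(r,m)$, and $d_k\le k$ for every $k\in[a,r]$.
\item[(b)] If $k\in[1,m]$ satisfies $d_k\le k\le r$ and $k$ is not bad, then $\sigma\ge k-t+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The vertex $x$ is an end of a Hamiltonian path, so $a\ge1$. By Lemma~\ref{lem:P0}, $a\le r$ and $2a\le d(x)+d(y)\le n-1$. The $r$ vertices of $X$ have degree at most $a$, so $d_k\le d_r\le a\le k$ for $k\in[a,r]$.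

(b) A vertex of degree greater than $d(y)$ is different from $x$ and $y$ and, the pair being heavy, adjacent to both. Since $d_k\le k$ and $k$ is not bad, $d_{n-k+t}\ge n-k\ge n-r>d(y)$. So the $k-t+1$ vertices in positions $n-k+t,\dots,n$ of the degree sequence lie in $S$.
\end{proof}

\begin{example}[the case $t=0$]\label{ex:zero}
Let $G$ be a graph on $n\ge3$ vertices in which no $i\in[1,m]$ has $d_i\le i$ and $d_{n-i}<n-i$; that is, no index is bad for $t=0$. Suppose that $G$ is not Hamiltonian. We may take it maximally non-Hamiltonian. Let $(x,y)$ be a heavy pair and take $k=a$ in Lemma~\ref{lem:lower}. Then $x$ and $y$ have at least $a+1$ common neighbors, while $x$ has only $a$ neighbors. So $G$ is Hamiltonian.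
\end{example}

A shift by $t\ge1$ costs $t$ common neighbors, and the trivial bound $\sigma\le a$ no longer gives a contradiction. The graph $G_{n,i}$ shows where to look for a better bound. Take $x$ in $\overline{K_i}$ and $y$ in $K_{n-2i}$; then $a=r=\sigma=i$, and $S$ is the set of the $i$ vertices of degree $n-1$. A Hamiltonian path from $x$ to $y$ visits the $i+1$ components of $G_{n,i}-S$ one after the other, separated by single vertices of $S$, and it visits the clique last. So $S^-$ is the vertex set of $\overline{K_i}$: an independent set of $\sigma$ vertices with a small neighborhood. The next section shows that $S^-$ always has these two properties, which toughness permits only if $\sigma$ is small.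

\section{Few common neighbors: the role of toughness}\label{sec:upper}

For $U\subseteq V$ let $N(U)$ be the set of vertices with a neighbor in $U$. For a non-complete graph, the connectivity $\kappa(G)$ is the least size of a set whose deletion leaves a disconnected graph; $\alpha(G)$ is the largest size of an independent set. The Chv\'atal--Erd\H{o}s theorem \cite{CE} states that a graph on $n\ge3$ vertices with $\kappa(G)\ge\alpha(G)$ is Hamiltonian.

\begin{lemma}\label{lem:tough}
Let $G$ be a non-complete $\tau$-tough graph on $n$ vertices.
\begin{enumerate}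
\item[(a)] The connectivity and the minimum degree of $G$ are at least $2\tau$.
\item[(b)] If $I$ is an independent set with $|I|\ge2$, then $(\tau+1)|I|\le n$.
\item[(c)] If $I$ is a nonempty independent set and some vertex lies outside $I\cup N(I)$, then $\tau(|I|+1)\le|N(I)|$.
\end{enumerate}
\end{lemma}

\begin{proof}
A set whose deletion leaves at least two components has at least $2\tau$ elements; the minimum degree was treated in Section~\ref{sec:intro}. For (b), deleting $V\setminus I$ leaves $|I|$ components, so $n-|I|\ge\tau|I|$. For (c), deleting $N(I)$ leaves the vertices of $I$ isolated and at least one more component.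
\end{proof}

Rule (P0) forbids a Hamiltonian cycle made from $P$ with two new edges, one at $x$ and one at $y$. Allowing a third new edge gives restrictions on the neighbors of the vertices of $A^-$ and $B^+$.

\begin{lemma}\label{lem:rules}
Let $G$ be non-Hamiltonian with a Hamiltonian path $P$ from $x$ to $y$.
\begin{enumerate}
\item[(P1)] Let $w\in A^-$ and $z\sim w$. If $z$ is before $w$, then $z^+\notin B$. If $z$ is after $w$, then $z^-\notin B$.
\item[(P2)] Let $z\in B^+$ and $w\sim z$. If $w$ is before $z$, then $w^+\notin A$. If $w$ is after $z$, then $w^-\notin A$.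
\end{enumerate}
In particular:
\begin{enumerate}
\item[(P3)] no vertex of $A^-$ is adjacent to a later vertex of $B^+$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $w\in A^-$ and $z\sim w$. Suppose that $z$ is before $w$ and $z^+\in B$. Then $z^+\ne w$ by (P0), and $x\overrightarrow{P}z\,w\overleftarrow{P}z^+\,y\overleftarrow{P}w^+\,x$ is a Hamiltonian cycle. Suppose that $z$ is after $w$ and $z^-\in B$. Then $z^-\ne w$ by (P0), and $w\overleftarrow{P}x\,w^+\overrightarrow{P}z^-\,y\overleftarrow{P}z\,w$ is a Hamiltonian cycle. This proves (P1). Rule (P2) is its reversal, and (P3) restates the second half of (P1).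
\end{proof}

\begin{lemma}\label{lem:W}
Let $G$ be $\tau$-tough and non-Hamiltonian with a Hamiltonian path $P$ from $x$ to $y$. Let $W=S^-$ and suppose $\sigma\ge1$. Then $|W|=\sigma$, the set $W\cup\{y\}$ is independent, $N(W)\subseteq X^-\cup X^+$, and
\[
(\tau+1)(\sigma+1)\le n,\qquad \tau(\sigma+1)\le|N(W)|\le2r-1 .
\]
\end{lemma}

\begin{proof}
Since $x\notin S$, we have $|W|=\sigma$, and $y\notin W$ because $y$ has no successor. As $W\subseteq A^-$, no vertex of $W$ is adjacent to $y$, by (P0). If $w'$ is before $w$ and both are in $W$, then $(w')^+\in B$, so $w'\not\sim w$ by (P1). Hence $W\cup\{y\}$ is independent, and Lemma~\ref{lem:tough}(b),(c) give $(\tau+1)(\sigma+1)\le n$ and $\tau(\sigma+1)\le|N(W)|$.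

Let $z\sim w\in W$. If $z$ is before $w$, then $z^+\notin B$ by (P1), and $z^+\ne y$ because $z^+$ is not after $w$; so $z\in X^-$. If $z$ is after $w$, then $z^-\notin B$ by (P1) and $z^-\ne y$; so $z\in X^+$. Finally $|X^-|\le r-1$, because $x\in X$ has no predecessor, and $|X^+|\le r$.
\end{proof}

The value of $\tau_t$ is chosen for the next lemma.

\begin{lemma}\label{lem:upper}
Let $t\ge2$, $\tau=\tau_t$, and let $G$ be $\tau$-tough and maximally non-Hamiltonian. For nonadjacent $x,y$:
\begin{enumerate}
\item[(a)] $\sigma\le r-t$, and $\sigma\le r-t-1$ if $t\ge3$;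
\item[(b)] $\sigma\le m-t-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:P0} and~\ref{lem:tough}(a), $r\ge d(x)\ge2\tau$ and $m\ge\min(d(x),d(y))\ge2\tau$. As $2\tau\ge t+2$, a value of $\sigma$ that violates (a) or (b) is at least $2$, so Lemma~\ref{lem:W} applies to it.

(a) If $t=2$ and $\sigma\ge r-1$, then $2r\le2(\sigma+1)\le2r-1$, which is absurd. If $t\ge3$ and $\sigma\ge r-t$, then $\tau(r-t+1)\le2r-1$. With $\tau=\frac{t+3}2$ this reads $\frac{t-1}2\,r\le\frac{(t+3)(t-1)}2-1$, so $r<t+3=2\tau$, a contradiction.

(b) Suppose $\sigma\ge m-t$. Then $(\tau+1)(m-t+1)\le n\le2m+2$. For $t\ge3$ the difference $\frac{t+5}{2}(m-t+1)-(2m+2)$ is increasing in $m$, and at $m=2\tau=t+3$ it equals $2(t+5)-2(t+4)=2>0$; so it is positive for all $m\ge2\tau$, a contradiction. For $t=2$ we get $3(m-1)\le2m+2$, so $m\le5$ and $n\le12$. Since $G$ is not complete, Lemma~\ref{lem:tough} gives $3\alpha(G)\le12$ and $\kappa(G)\ge4$, so $G$ is Hamiltonian by the Chv\'atal--Erd\H{o}s theorem, a contradiction.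
\end{proof}

This is the only use of the Chv\'atal--Erd\H{o}s theorem. For $t=2$ the value $\sigma=r-2$ is compatible with Lemma~\ref{lem:W}, since $2(r-1)\le2r-1$; this is why $t=2$ will need an extra argument in Section~\ref{sec:t2}. Combining the lower and upper bounds, we find that a heavy pair forces certain indices to be bad.

\begin{corollary}\label{cor:forced}
Let $t$, $\tau$ and $G$ be as in Lemma~\ref{lem:upper}, let $(x,y)$ be a heavy pair, and let $k\ge1$ satisfy $d_k\le k\le\min(r,m)$; this holds whenever $d(x)\le k\le\min(r,m)$. If $k=r$, or $k\ge m-1$, or $t\ge3$ and $k=r-1$, then $k$ is bad.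
\end{corollary}

\begin{proof}
The remark on $d(x)$ is Lemma~\ref{lem:lower}(a). If $k$ is not bad, then $k-t+1\le\sigma$ by Lemma~\ref{lem:lower}(b), and Lemma~\ref{lem:upper} gives $k\le r-1$, $k\le m-2$, and $k\le r-2$ if $t\ge3$.
\end{proof}

\section{Degree sums $n-1$ and $n-2$}\label{sec:sums}

Corollary~\ref{cor:forced} is silent when the only index it could apply to is $m$ and $m$ is the bad index that (H1) allows. For instance, if $d_i\ge i+1$ for all $i\le m-1$, then (H1) and (H2) hold whatever the other degrees are, and the degree sequence gives no common neighbors at all. We then have $d(x)=m$ for a heavy pair, so $d(x)+d(y)\ge n-2$. Here (P0) is nearly tight, and this rigidity replaces the degree hypothesis.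

Let
\[
Z=V\setminus(A\cup B\cup\{x,y\}),\qquad J=A^-\cap B^+ .
\]
So $Z$ consists of the vertices other than $x,y$ that are adjacent to neither, and $|Z|=n-2-d(x)-d(y)+\sigma$. Both (P1) and (P2) apply to the vertices of $J$. Reversal preserves $Z$ and $J$.

\begin{lemma}\label{lem:J}
Let $G$ be $2$-tough and non-Hamiltonian with a Hamiltonian path $P$ from $x$ to $y$. Then $J\subseteq Z$. If $z\sim g\in J$, then $z^+\in Z$ when $z$ is before $g$, and $z^-\in Z$ when $z$ is after $g$. The set $J$ is independent, $N(J)\subseteq Z^-\cup Z^+$, and if $J\ne\emptyset$, then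
\[
2(|J|+1)\le|N(J)|\le|Z^-\cup Z^+|\le2|Z| .
\]
\end{lemma}

\begin{proof}
A vertex $g\in J$ has a predecessor and a successor, so $g\ne x,y$; by (P0), $g\notin B$ because $g^+\in A$, and $g\notin A$ because $g^-\in B$. Let $z\sim g$ be before $g$. Then $z^+\notin B$ by (P1), $z^+\notin A$ by (P2), $z^+\ne x$, and $z^+\ne y$ because $z^+$ is not after $g$; so $z^+\in Z$. The other case is the reversal. If $g'$ is before $g$ and both are in $J$, then $(g')^+\in A$, so $g'\not\sim g$. Finally $x\notin J\cup N(J)$, so Lemma~\ref{lem:tough}(c) applies.
\end{proof}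

The case of degree sum $n-1$ is short and is the model for the case $n-2$.

\begin{lemma}\label{lem:sum}
Let $G$ be $2$-tough and non-Hamiltonian with a Hamiltonian path $P$ from $x$ to $y$. Then $d(x)+d(y)\le n-2$.
\end{lemma}

\begin{proof}
Suppose the sum is $n-1$. Then each of $v_1,\dots,v_{n-1}$ lies in exactly one of $A^-$ and $B$, and $|Z|=\sigma-1$, so $\sigma\ge1$. A vertex $g\in Z$ lies in $A^-$ because $g\notin B$, and $g^-\in B$ because $g^-\notin A^-$. So $J=Z$. If $\sigma\ge2$, Lemma~\ref{lem:J} gives $2\sigma\le2(\sigma-1)$, which is absurd.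

So $\sigma=1$ and $Z=\emptyset$. Let $k$ be largest with $v_2,\dots,v_k\in A$; then $2\le k\le n-1$. Since $v_k\notin A^-$, we have $v_k\in B$. All vertices before $v_k$ are in $A^-$. The successor of a vertex of $B$ is not in $A$ by (P0), hence lies in $B\cup\{y\}$ as $Z=\emptyset$; starting from $v_k$, we see that all vertices after $v_k$ are in $B^+$. By (P3), deleting $v_k$ separates $x$ from $y$, against $\kappa(G)\ge4$.
\end{proof}

Without toughness the lemma fails. In $K_s\vee(\overline{K_{s-1}}\cup K_p\cup K_q)$ with $x$ in $K_p$ and $y$ in $K_q$ there is a Hamiltonian path from $x$ to $y$ and no Hamiltonian cycle, and $d(x)+d(y)=2s+p+q-2=n-1$; here $J$ is the vertex set of $\overline{K_{s-1}}$.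

\begin{proposition}\label{prop:half}
Let $G$ be a $2$-tough maximally non-Hamiltonian graph on $n=2m+2$ vertices with two nonadjacent vertices of degree $m$. Then at least $m-1$ vertices of $G$ have degree less than $m$.
\end{proposition}

The proof occupies Section~\ref{sec:half}.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Suppose that the theorem fails for some $t\ge2$ and some graph, and add edges to it to obtain a maximally non-Hamiltonian graph $G$. Adding edges does not increase the number of components left by deleting a set, so $G$ is $\tau$-tough, where $\tau=\tau_t\ge2$. Every index that is bad for $G$ was bad before, and no $d_k$ has decreased, so (H1) and (H2) hold for $G$. For a heavy pair $(x,y)$ we write $a=d(x)$ and recall that $a\le\min(r,m)$.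

\subsection{No index below $m$ is bad}

Let $(x,y)$ be a nonadjacent pair of maximum degree sum with $d(x)\le d(y)$. If $r\le m-1$, then $r$ is bad by Corollary~\ref{cor:forced}. If $r\ge m$ and $a\le m-1$, then $m-1$ is bad by the same corollary. Both contradict the assumption of this case, so $a=m$.

Then $d(x)+d(y)\ge2m\ge n-2$, and Lemma~\ref{lem:sum} gives $n=2m+2$, $d(x)=d(y)=m$ and $r=m+1$. By Proposition~\ref{prop:half}, $d_{m-1}\le m-1$. So Corollary~\ref{cor:forced} applies to $k=m-1$ and shows that $m-1$ is bad, a contradiction.

\subsection{Some index $i\le m-1$ is bad}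

By (H1), $i$ is the only bad index, and by (H2), $d_{i+1}\ge i+1$. Number the vertices $u_1,\dots,u_n$ so that $d(u_k)=d_k$, and put $L=\{u_1,\dots,u_i\}$ and $R=V\setminus L$. Vertices of $L$ have degree at most $i$, and vertices of $R$ have degree at least $i+1$. This gap, which is what (H2) provides, lets us find a heavy pair inside $R$ unless $R$ is a clique.

\emph{The set $R$ is a clique.} Otherwise choose nonadjacent $x,y\in R$ with maximum degree sum among nonadjacent pairs in $R$, and $a=d(x)\le d(y)$. The conditions for a heavy pair hold for $w\in R$ by maximality and for $w\in L$ because $d(w)\le i<a$. By Corollary~\ref{cor:forced}, the index $k=\min(r,m)$ is bad. But $k\ge a>i$, against (H1).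

\emph{The pair of maximum degree sum.} Let $p=u_{n-i+t}$. Then $p\in R$ because $n-i+t>i$, and $d(p)\le n-i-1=|R|-1$ because $i$ is bad. As $R$ is a clique, $N(p)=R\setminus\{p\}$; so $p\not\sim u_i$ and $d(p)=n-1-i$. Let $(x,y)$ be a nonadjacent pair of maximum degree sum with $a=d(x)\le d(y)$. The sum is at least $d_i+n-1-i$. If $y\in L$, the sum is at most $2d_i$, and $2d_i<d_i+n-1-i$ because $d_i\le i<n-1-i$. So $y\in R$, and $x\in L$ because $R$ is a clique. Also $d(y)\ge|R|-1$, so $r\le i\le m-1$. By Corollary~\ref{cor:forced} the index $r$ is bad, so $r=i$. Hence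
\[
B=R\setminus\{y\},\qquad X=L,\qquad S=A\cap R .
\]
By Lemma~\ref{lem:sum}, $a\le n-2-d(y)=i-1$. So $k=i-1=r-1$ satisfies $a\le k\le\min(r,m)$, and it is not bad. For $t\ge3$ this contradicts Corollary~\ref{cor:forced}. For $t=2$, Lemmas~\ref{lem:lower}(b) and~\ref{lem:upper}(a) give $\sigma=i-2$.

\subsection{The remaining case: $t=2$ and $\sigma=i-2$}\label{sec:t2}

Fix a Hamiltonian path $P$ from $x$ to $y$ and let $W=S^-$. Lemma~\ref{lem:W} gives $|N(W)|\ge2\sigma+2$ and $|N(W)|\le2i-1=2\sigma+3$. We improve the upper bound, using that $W$ is all but two vertices of $L$ and that $R$ is a clique.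

Let $\varepsilon=|A\cap L|$. Then $a=\sigma+\varepsilon=i-2+\varepsilon\le i-1$, so $\varepsilon\in\{0,1\}$, and $\sigma=a-\varepsilon\ge4-\varepsilon$ because the minimum degree is at least $4$. By (P0), $A^-\subseteq L$, so $|L\setminus A^-|=i-a=2-\varepsilon$. Split $P$ into maximal segments $L_1,R_1,\dots,L_\ell,R_\ell$ lying alternately in $L$ and in $R$, and let $f_k$ and $e_k$ be the first and last vertices of $R_k$; so $e_\ell=y$. Call $R_k$ \emph{long} if it has at least two vertices. Since $A^-\subseteq L$, we have $S\subseteq\{f_1,\dots,f_\ell\}$. Let $\rho=\ell-\sigma$ be the number of $k$ with $f_k\notin S$. For such $k$ we have $f_k\notin A$, so the last vertex of $L_k$ is in $L\setminus A^-$. Hence $\rho\le2-\varepsilon$.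

\emph{At most one long segment $R_k$ has $f_k\in S$.} If $R_k$ and $R_l$ with $k<l$ are two such segments, then $f_k^+,f_l^+\in R$, and
\[
x\overrightarrow{P}f_k\;f_l^+\overrightarrow{P}y\;f_k^+\overrightarrow{P}f_l\;x
\]
is a Hamiltonian cycle: $f_k\sim f_l^+$ and $y\sim f_k^+$ because $R$ is a clique, and $f_l\sim x$.

\emph{At most $\rho$ of $R_1,\dots,R_{\ell-1}$ are long.} If $f_\ell\in S$, then $f_\ell\ne y$, so $R_\ell$ is long, and every other long segment has $f_k\notin S$. If $f_\ell\notin S$, then at most $\rho-1$ of $R_1,\dots,R_{\ell-1}$ have $f_k\notin S$, and at most one long segment has $f_k\in S$.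

By Lemma~\ref{lem:W}, $N(W)\subseteq L^-\cup L^+$, so $N(W)\cap R\subseteq\{f_1,\dots,f_\ell\}\cup\{e_1,\dots,e_{\ell-1}\}$. Since $e_k=f_k$ unless $R_k$ is long, $|N(W)\cap R|\le\ell+\rho=\sigma+2\rho$. Since $W\subseteq L$ is independent, $|N(W)\cap L|\le i-\sigma=2$. Therefore $2\sigma+2\le\sigma+2\rho+2$, that is,
\[
4-\varepsilon\le\sigma\le2\rho\le4-2\varepsilon .
\]
So $\varepsilon=0$, $\sigma=4$, $\rho=2$, $i=6$ and $\ell=6=|L|$; every $L_k$ is a single vertex.

Let $b\in L\setminus W$. Then $b\ne x$, since $L_1=\{x\}$ gives $v_2\in A\cap R=S$ and $x\in W$. So $b^-\in R\setminus\{y\}=B$ and $b^+\in R$. Let $w\in W\subseteq A^-$. If $b$ is after $w$, then $b\not\sim w$ by (P1), as $b^-\in B$. If $b$ is before $w$, then $b^+\ne y$, so $b^+\in B$, and again $b\not\sim w$ by (P1). Thus $N(W)\cap L=\emptyset$ and $|N(W)|\le\sigma+2\rho=8<10=2\sigma+2$, a contradiction.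

Both cases are impossible, so Theorem~\ref{thm:main} follows from Proposition~\ref{prop:half}. \qed

\section{Two nonadjacent vertices of degree $\frac n2-1$}\label{sec:half}

We prove Proposition~\ref{prop:half}. Suppose that $G$ is $2$-tough and maximally non-Hamiltonian, $n=2m+2$, two nonadjacent vertices have degree $m$, and at most $m-2$ vertices have degree less than $m$. A vertex is \emph{full} if its degree is at least $m$. By Lemma~\ref{lem:sum}, two nonadjacent full vertices both have degree exactly $m$. For $U\subseteq V$ let $f(U)$ be the number of full vertices of $U$, and let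
\[
\operatorname{ex}(U)=f(U)-\tfrac12|U|
\]
be the \emph{excess} of $U$. It is additive over disjoint unions, and at least $m+4$ vertices are full, so $\operatorname{ex}(V)\ge(m+4)-(m+1)=3$. This inequality is the only use of the assumption on the number of vertices of degree less than $m$.

The plan is to cut a Hamiltonian path into pieces and to show that each piece has excess close to $0$. The tool is rotation: a full vertex of $A^-$ can take over the role of $x$, so every structural fact about $x$ holds for it too, and two full vertices close to each other on the path produce a Hamiltonian cycle.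

\subsection{Configurations and their defect}

A \emph{configuration} is a triple $(x,y,P)$ with $x,y$ full and nonadjacent and $P$ a Hamiltonian path from $x$ to $y$. A configuration exists, and the reversal of a configuration is a configuration. Fix one. The disjoint sets $A^-$ and $B$ have $2m=n-2$ elements together and lie in $\{v_1,\dots,v_{n-1}\}$. So there is exactly one pair of consecutive vertices $(\beta,\gamma)$, $\gamma=\beta^+$, with $\beta\notin B$ and $\gamma\notin A$. We call it the \emph{defect}. Since $v_2\in A$ and $v_{n-1}\in B$, neither $\beta$ nor $\gamma$ is $x$ or $y$. The uniqueness of the defect says: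
\begin{enumerate}
\item[(D1)] every vertex $u\notin B\cup\{y,\beta\}$ is in $A^-$;
\item[(D2)] every vertex $u\notin A\cup\{x,\gamma\}$ is in $B^+$.
\end{enumerate}
Now $|Z|=n-2-2m+\sigma=\sigma$. Moreover $J=Z\setminus\{\beta,\gamma\}$: the inclusion $\supseteq$ holds by (D1) and (D2), and $\subseteq$ holds because $J\subseteq Z$, $\beta\notin A^-$ and $\gamma\notin B^+$. We have $\beta\in(A\setminus B)\cup Z$ and $\gamma\in(B\setminus A)\cup Z$. The \emph{type} of the configuration records which of $\beta,\gamma$ lie in $Z$:
\[
\begin{array}{c|cccc}
\text{type} & \emptyset & \beta & \gamma & \beta\gamma\\ \hline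
\beta\text{ lies in} & A\setminus B & Z & A\setminus B & Z\\
\gamma\text{ lies in} & B\setminus A & B\setminus A & Z & Z\\
|J| & \sigma & \sigma-1 & \sigma-1 & \sigma-2
\end{array}
\]
Reversal exchanges $\beta$ with $\gamma$; it exchanges the types $\beta$ and $\gamma$ and preserves the other two.

The next lemma is our source of vertices that are not full.

\begin{lemma}\label{lem:notfull}
\begin{enumerate}
\item[(a)] If $G-g$ is Hamiltonian, then $g$ is not full.
\item[(b)] In every configuration, no vertex of $J$ is full, and $v_2\notin B$.
\end{enumerate}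
\end{lemma}

\begin{proof}
(a) Orient a Hamiltonian cycle $C$ of $G-g$, and let $u'$ denote the successor of $u$ on $C$. If $g\sim u$ and $g\sim u'$, then $g$ can be inserted between $u$ and $u'$. If $g\sim u$, $g\sim w$ and $u'\sim w'$, then we go from $g$ to $w$, backwards along $C$ to $u'$, to $w'$, forwards along $C$ to $u$, and back to $g$. In both cases $G$ would be Hamiltonian. So $g$ and the successors of its neighbors form an independent set, and Lemma~\ref{lem:tough}(b) gives $3(d(g)+1)\le2m+2$, so $d(g)\le\frac{2m-1}3<m$.

(b) For $g\in J$ the cycle $x\overrightarrow{P}g^-\,y\overleftarrow{P}g^+\,x$ is Hamiltonian in $G-g$. If $v_2\in B$, then $v_2\overrightarrow{P}y\,v_2$ is a Hamiltonian cycle of $G-x$, although $x$ is full.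
\end{proof}

The sets $S$ and $J$ have almost the same size; all of $S$ may be full, and none of $J$ is. So the excess must come from the other vertices, which we split into a side of $x$ and a side of $y$:
\[
U_x=\{x\}\cup(A\setminus B)\cup(\{\gamma\}\cap Z),\qquad U_y=\{y\}\cup(B\setminus A)\cup(\{\beta\}\cap Z).
\]
Then $V$ is the disjoint union of $S$, $J$, $U_x$ and $U_y$, and reversal exchanges $U_x$ and $U_y$. Since $\operatorname{ex}(S)\le\frac\sigma2$ and $\operatorname{ex}(J)=-\frac{|J|}2$, we get $\operatorname{ex}(U_x)+\operatorname{ex}(U_y)\ge3-\frac12(\sigma-|J|)$, so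
\begin{equation}\label{eq:excess}
\operatorname{ex}(U_x)+\operatorname{ex}(U_y)\ge
\begin{cases}\frac52&\text{in types }\beta\text{ and }\gamma,\\[2pt] 2&\text{in type }\beta\gamma.\end{cases}
\end{equation}
Type $\emptyset$ is excluded as in Lemma~\ref{lem:sum}, and in types $\beta$ and $\gamma$ the inequality of Lemma~\ref{lem:J} is tight, which gives useful information.

\begin{lemma}\label{lem:empty}
No configuration has type $\emptyset$.
\end{lemma}

\begin{proof}
In type $\emptyset$ we have $J=Z$, so Lemma~\ref{lem:J} forces $J=\emptyset$. Thus $\sigma=|Z|=0$, and every vertex other than $x,y$ lies in exactly one of $A$ and $B$. Let $k$ be largest with $v_2,\dots,v_k\in A$. Then $v_k\notin A^-\cup B$, so $v_k=\beta$, and all vertices before $\beta$ are in $A^-$. Next, $\gamma\in B$, and the successor of a vertex of $B$ is in $B\cup\{y\}$ by (P0); so all vertices after $\gamma$ are in $B^+$. By (P3), deleting $\{\beta,\gamma\}$ separates $x$ from $y$, against $\kappa(G)\ge4$.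
\end{proof}

\begin{lemma}\label{lem:beta}
In type $\beta$ we have $J\ne\emptyset$ and $Z^-\cap Z^+=\emptyset$, there are vertices of $J$ both before and after $\beta$, and $\beta$ is not full. In type $\gamma$ the same holds with $\gamma$ in place of $\beta$.
\end{lemma}

\begin{proof}
The second statement is the reversal of the first, so let the type be $\beta$. Suppose $J=\emptyset$. Then $Z=\{\beta\}$ and $\sigma=1$. Let $k$ be largest with $v_2,\dots,v_k\in A$, and put $s=v_k$. Since $s\notin A^-$ and $s\ne y,\beta$, (D1) gives $s\in B$, so $S=\{s\}$. All vertices before $s$ are in $A^-$. No vertex after $s$ is in $A$. Indeed, let $c$ be the first one that is. Then $c^-\notin B$ by (P0), so $c^-$ is after $s$, and $c^-\notin A$ by the choice of $c$; hence $c^-\in Z=\{\beta\}$ and $c=\gamma\notin A$, a contradiction. By (D2), all vertices after $s$ except $\gamma$ are in $B^+$. By (P3), deleting $\{s,\gamma\}$ separates $x$ from $y$, against $\kappa(G)\ge4$.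

So $J\ne\emptyset$. Since $|J|+1=\sigma=|Z|$, equality holds throughout in Lemma~\ref{lem:J}: $N(J)=Z^-\cup Z^+$ and $Z^-\cap Z^+=\emptyset$. The vertex $\gamma=\beta^+\in Z^+$ has a neighbor $g\in J$. If $g$ were after $\gamma$, Lemma~\ref{lem:J} would give $\gamma\in Z^-$; so $g$ is before $\gamma$, hence before $\beta$. The vertex $\beta^-\in Z^-$ has a neighbor $h\in J$. If $h$ were before $\beta^-$, Lemma~\ref{lem:J} would give $\beta^-\in Z^+$; so $h$ is after $\beta^-$, hence after $\beta$. Finally $\beta^-\in B$ by (D2), so $g\ne\beta^-$, and $x\overrightarrow{P}g\,\gamma\overrightarrow{P}y\,\beta^-\overleftarrow{P}g^+\,x$ is a Hamiltonian cycle of $G-\beta$. By Lemma~\ref{lem:notfull}(a), $\beta$ is not full.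
\end{proof}

\subsection{Runs and rotation}

To bound $\operatorname{ex}(U_x)$ we use that $U_x\subseteq X=\{x\}\cup(A\setminus B)\cup Z$. The maximal segments of $P$ contained in $X$ are called \emph{runs}. The run containing $x$ is the \emph{head} $H=\{v_1,\dots,v_q\}$. Since $v_{n-1}\in B$, it is followed by a vertex $s_1=v_{q+1}\in B$, and $q\ge2$ by Lemma~\ref{lem:notfull}(b). A run is \emph{ordinary} if it contains neither $x$ nor $\beta$. Figure~\ref{fig:runs} shows a possible pattern.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.78cm]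
\draw (0,0)--(15,0);
\foreach \x/\y in {0/x,1/a,2/a,3/s,4/b,5/b,6/g,7/a,8/s,9/b,10/\beta,11/\gamma,12/a,13/s,14/b,15/y}
  \node[circle,draw,fill=white,inner sep=0pt,minimum size=5.5mm] at (\x,0) {$\y$};
\draw[thick] (-0.35,-0.5)--(2.35,-0.5) node[midway,below] {head};
\draw[thick] (5.65,-0.5)--(7.35,-0.5) node[midway,below] {ordinary run};
\draw[thick] (9.65,-0.5)--(12.35,-0.5) node[midway,below] {run of $\beta$};
\end{tikzpicture}
\caption{A pattern along a Hamiltonian path from $x$ to $y$ with $n=16$ and $d(x)=d(y)=7$. Vertices marked $a$ are adjacent to $x$ but not $y$, vertices marked $b$ to $y$ but not $x$, vertices marked $s$ to both, and $g,\beta,\gamma$ to neither. For each pair of consecutive vertices except the defect $(\beta,\gamma)$, either the first is adjacent to $y$ or the second is adjacent to $x$, never both. The runs are the maximal segments of non-neighbors of $y$ other than $y$. The two vertices $a$ outside the head are stray.}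
\label{fig:runs}
\end{figure}

\begin{lemma}\label{lem:head}
We have $\beta\notin H$, $H\subseteq A^-$, $H\setminus\{x\}\subseteq A$ and $s_1\in S$.
\end{lemma}

\begin{proof}
Suppose $\beta\in H$. By (D1) all vertices before $\beta$ are in $A^-$, so all vertices from $v_2$ to $\beta$ are in $A$. Then $\beta\in A\setminus B$, the type is $\gamma$ by Lemma~\ref{lem:empty}, and no vertex of $J\subseteq Z$ is before $\gamma$, against Lemma~\ref{lem:beta}. So $\beta\notin H$, and $H\subseteq A^-$ by (D1); that is, $v_2,\dots,v_{q+1}\in A$.
\end{proof}

\begin{lemma}\label{lem:runs}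
The first vertex of a run other than $H$ lies in $B^+$. In the following list $g$ denotes a vertex of $J$, and $Q,Q'$ denote possibly empty segments contained in $(A\setminus B)\cap A^-$.
\begin{enumerate}
\item[(a)] An ordinary run has the form $gQ$.
\item[(b)] The run containing $\beta$ has the form $\beta$ in type $\beta$, the form $gQ\beta\gamma Q'$ in type $\gamma$, and the form $\beta\gamma Q'$ in type $\beta\gamma$.
\end{enumerate}
Every run that does not end with $\beta$ is followed by a vertex of $S$.
\end{lemma}

\begin{proof}
Let $u$ be the first vertex of a run other than $H$. Then $u^-\notin X$ and $u^-\ne y$, so $u^-\in B$. By (P0) $u\notin A$, so $u\in Z$; and $u\ne\gamma$ because $\gamma^-=\beta\notin B$. Thus $u\in J\cup\{\beta\}$. By (D1) every vertex $v\in X\setminus\{\beta\}$ has $v^+\in A$, so $v^+$ is either in $A\setminus B$, and then in the same run, or in $S$, and then $v$ ends the run. This gives (a) and the last statement. For (b): if $\beta\in Z$, then $\beta^-\in B$ by (D2), so $\beta$ starts its run; if $\beta\in A\setminus B$, then the run, which is not $H$, starts with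 a vertex of $J$. The run continues after $\beta$ exactly when $\gamma\notin B$, that is, when $\gamma\in Z$.
\end{proof}

We call the segments $Q$ and $Q'$ \emph{bodies}. The set $U_x$ arises from $X$ by removing $J$ and $\{\beta\}\cap Z$. So $U_x$ is the disjoint union of $H$, the bodies of the ordinary runs, and a set $T$ contributed by the run of $\beta$, where
\[
T=\emptyset\ \text{ in type }\beta,\qquad T=Q\cup\{\beta,\gamma\}\cup Q'\ \text{ in type }\gamma,\qquad T=\{\gamma\}\cup Q'\ \text{ in type }\beta\gamma .
\]

\begin{lemma}[rotation]\label{lem:rot}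
Let $w\in A^-$ be full and let $P_w=w\overleftarrow{P}x\,w^+\overrightarrow{P}y$.
\begin{enumerate}
\item[(a)] The triple $(w,y,P_w)$ is a configuration with the same set $B$. So $d(w)=m$, and exactly one pair $(u,u')$ of consecutive vertices of $P_w$, in this order, has $u\notin B$ and $u'\not\sim w$.
\item[(b)] The vertex $w$ is adjacent to every earlier vertex of its run. If $w\in H$, then $w$ is adjacent to every other vertex of $H$.
\end{enumerate}
\end{lemma}

\begin{proof}
By (P0), $w\notin B\cup\{y\}$, so $w$ and $y$ are nonadjacent full vertices, and $P_w$ is a Hamiltonian path since $x\sim w^+$. The pair in (a) is the defect of the new configuration. By Lemma~\ref{lem:head}, $w$ is adjacent to every other vertex of the head of $P_w$. If $w\notin H$, this head consists of $w$ and the earlier vertices of its run, since the first vertex of the run has its predecessor in $B$. If $w=v_k\in H$, then $P_w$ begins with $v_k,\dots,v_1,v_{k+1},\dots,v_q,s_1$, and its head has vertex set $H$.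
\end{proof}

\subsection{Bounding the excess}

We begin with the head. Nothing said so far prevents all of $H$ from being full. What does prevent it is a place on the rest of $P$ where $H$ can be inserted.

\begin{lemma}[insertion]\label{lem:insert}
Let $u\notin H\cup\{y\}$. Suppose that each of $u,u^+$ has a neighbor in $H$ and that every full vertex of $H$ is adjacent to at least one of $u,u^+$. Then $\operatorname{ex}(H)\le0$.
\end{lemma}

\begin{proof}
First, $G[H]$ has no Hamiltonian path $P'$ with one end adjacent to $u$ and the other to $u^+$: otherwise we follow $s_1\overrightarrow{P}u$, then $P'$, then $u^+\overrightarrow{P}y$, and return to $s_1\in B$, which gives a Hamiltonian cycle of $G$.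

Order $H$ cyclically as $v_1,\dots,v_q$. Cyclically consecutive vertices are adjacent, since $q\ge2$ and $v_q\in A$. Suppose that two cyclically consecutive vertices are full. List $H$ in cyclic order as $c_1,\dots,c_q$ so that these two are $c_1$ and $c_q$; then $c_1\cdots c_q$ is a Hamiltonian path of $G[H]$. Each end is adjacent to at least one of $u,u^+$, so by the first paragraph both ends are adjacent to the same vertex $p'\in\{u,u^+\}$ and neither is adjacent to the other vertex $p$. By hypothesis $p\sim c_j$ for some $j$, and $2\le j\le q-1$. By Lemma~\ref{lem:rot}(b), $c_q\sim c_{j-1}$, so $c_jc_{j+1}\cdots c_q\,c_{j-1}\cdots c_1$ is a Hamiltonian path of $G[H]$ from $c_j\sim p$ to $c_1\sim p'$, against the first paragraph. So the cyclic successor of a full vertex of $H$ is not full, and $f(H)\le q/2$.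
\end{proof}

A vertex $c\in A\setminus B$ is \emph{stray} if $c\notin H$ and $c\ne\beta$. By Lemma~\ref{lem:runs} the stray vertices are the vertices of the bodies. For a stray vertex both $c$ and $c^+$ are adjacent to $x$, so $(c,c^+)$ is a natural place of insertion.

\begin{lemma}\label{lem:stray}
\begin{enumerate}
\item[(a)] If there is a stray vertex, then $\operatorname{ex}(H)\le0$.
\item[(b)] Let $g\in J$. If $g^+\notin S\cup\{\beta\}$, then $g^+$ is stray. If $g^-\notin S\cup\{\gamma\}$, then $g^-$ is stray in the reversed configuration.
\end{enumerate}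
\end{lemma}

\begin{proof}
(a) Let $c$ be stray. Then $c,c^+\in A$, so both have the neighbor $x\in H$. Let $b\in H$ be full. By (P0) $c^-\notin B$, so $c^-$ is after $s_1$, and $(c^-,c)$ and $(c,c^+)$ are consecutive pairs of $P_b$ whose first vertices are not in $B$. By Lemma~\ref{lem:rot}(a), $b$ is adjacent to at least one of $c,c^+$. Lemma~\ref{lem:insert} applies with $u=c$.

(b) We have $g^+\in A$, so $g^+\in A\setminus B$ if $g^+\notin S$. Also $g\notin H$ because $H\subseteq A\cup\{x\}$, and then $g^+\notin H$ because $H$ is an initial segment. The second statement is the reversal.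
\end{proof}

Now the bodies.

\begin{lemma}\label{lem:bodies}
\begin{enumerate}
\item[(a)] Only the first vertex of a body can be full. So a body has excess at most $\frac12$, and positive excess only if it is a single full vertex.
\item[(b)] If $w\in A^-$ is full and $w^+\in B$, then no stray vertex is after $w$.
\item[(c)] The bodies of the ordinary runs have total excess at most $\frac12$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $w$ be a full vertex of a body and let $u\in B^+$ be the first vertex of its run. Since $w\in A^-$, Lemma~\ref{lem:rot}(b) gives $w\sim u$, and (P2) gives $w^-\notin A$. So $w^-$ is not in the body. A body with $k\ge1$ vertices therefore has excess at most $1-\frac k2$.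

(b) Let $c$ be stray and after $w$. Then $c\in A^-$, and $w\not\sim c$ by (P1), since $w^+\in B$. By (P0) neither $c$ nor $c^-$ is in $B$, so both are after $w^+$. If $w\sim c^+$, then $x\,c\overleftarrow{P}w^+\,y\overleftarrow{P}c^+\,w\overleftarrow{P}x$ is a Hamiltonian cycle. So $w\not\sim c^+$. Now $(c^-,c)$ and $(c,c^+)$ are two pairs as in Lemma~\ref{lem:rot}(a), a contradiction.

(c) If the bodies of two ordinary runs had positive excess, they would be single full vertices $w$ and $w'$ with $w$ before $w'$. Then $w^+\in S\subseteq B$ and $w'$ is stray, against (b).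
\end{proof}

\begin{lemma}\label{lem:bounds}
Suppose that there is a stray vertex. Then $\operatorname{ex}(U_x)\le\frac12$ in types $\beta$ and $\beta\gamma$, and $\operatorname{ex}(U_x)\le\frac32$ in type $\gamma$.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:stray}(a) and~\ref{lem:bodies}(c), $\operatorname{ex}(U_x)\le\frac12+\operatorname{ex}(T)$. In type $\beta$ the set $T$ is empty. In type $\gamma$ the vertex $\gamma$ is not full by Lemma~\ref{lem:beta}, so $\operatorname{ex}(\{\beta,\gamma\})\le0$ and $\operatorname{ex}(T)\le\frac12+0+\frac12$ by Lemma~\ref{lem:bodies}(a).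

Let the type be $\beta\gamma$, so $T=\{\gamma\}\cup Q'$. If $\gamma$ is not full, then $\operatorname{ex}(T)\le-\frac12+\frac12=0$. So let $\gamma$ be full. It lies in $A^-$ by (D1), so we may rotate. The pair $(v_2,x)$ is consecutive on $P_\gamma$, $v_2\notin B$ by Lemma~\ref{lem:notfull}(b), and $x\not\sim\gamma$. So $(v_2,x)$ is the defect of $P_\gamma$, and every other consecutive pair $(u,u')$ of $P_\gamma$ with $u\notin B$ has $u'\sim\gamma$.

\emph{Case $Q'\ne\emptyset$.} We claim that $\gamma^+$ is not full. Otherwise $\gamma^+\sim\beta$ by Lemma~\ref{lem:rot}(b). The pair $(\gamma^+,\gamma^{++})$ is consecutive on $P_\gamma$ and $\gamma^+\notin B$, so $\gamma\sim\gamma^{++}$. With $x\sim\gamma^+$ and $\beta^-\in B$ we obtain the Hamiltonian cycle $x\,\gamma^+\beta\,\gamma\,\gamma^{++}\overrightarrow{P}y\,\beta^-\overleftarrow{P}x$. So $\gamma$ is the only full vertex of $T$, by Lemma~\ref{lem:bodies}(a), and $|T|\ge2$; hence $\operatorname{ex}(T)\le0$.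

\emph{Case $Q'=\emptyset$.} Now $\operatorname{ex}(T)=\frac12$, and we show that no ordinary run has a body of positive excess, which gives $\operatorname{ex}(U_x)\le\frac12$. Let $gw$ be an ordinary run with body $\{w\}$. Since $\gamma^+\in S\subseteq B$, Lemma~\ref{lem:bodies}(b) shows that the stray vertex $w$ is before $\gamma$. On $P_\gamma$ the vertices $w^+,w,g$ appear consecutively in this order. Here $w^+\in S\subseteq B$, and $g\sim\gamma$ because $w\notin B$ and $(w,g)\ne(v_2,x)$. So $w$ belongs to the set $J$ of the configuration $(\gamma,y,P_\gamma)$, and $w$ is not full by Lemma~\ref{lem:notfull}(b).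
\end{proof}

Lemma~\ref{lem:bounds} contradicts \eqref{eq:excess} as soon as both the configuration and its reversal have stray vertices. When stray vertices are missing, $J^+$ or $J^-$ lies essentially inside $S$, and a set not much larger than $S$ cuts $G$ into many components. This is where $2$-toughness enters again.

\subsection{Types $\beta$ and $\gamma$}

By reversal let the type be $\beta$, so $Z=J\cup\{\beta\}$, $|J|=\sigma-1$, $\gamma\in B$, and $\beta^-\in B$. Put $\lambda^+=|J^+\setminus S|$, $\lambda^-=|J^-\setminus S|$ and
\[
D=Z^-\cup Z^+\cup S=S\cup\{\beta^-,\gamma\}\cup J^+\cup J^-,\qquad |D|\le\sigma+2+\lambda^++\lambda^- .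
\]
Since $D\subseteq A\cup B$, the set $V\setminus D$ is the disjoint union of $J$, $U_x\setminus D\ni x$ and $U_y\setminus D\ni y$, where $U_x=\{x\}\cup(A\setminus B)$ and $U_y=\{y,\beta\}\cup(B\setminus A)$. By Lemma~\ref{lem:J}, $N(J)\subseteq D$.

No edge joins $w\in U_x\setminus D$ to $z\in U_y\setminus D$. Indeed $w\in A^-$ by (D1), and $z\in B^+$ by (D2), as $z\ne\gamma$. If $w$ is before $z$, use (P3). Let $z$ be before $w$ and $z\sim w$. Then $z^+\notin B$ by (P1), so $z\ne\beta$, and $z\ne y$; thus $z\in B$. Then $z^+\notin A$ by (P0), and $z^+\ne x,y$ since $z^+$ is not after $w$. So $z^+\in Z$ and $z\in D$, a contradiction.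

Hence $G-D$ has at least $|J|+2=\sigma+1$ components, and $2(\sigma+1)\le\sigma+2+\lambda^++\lambda^-$, that is, $\lambda^++\lambda^-\ge\sigma$. As $\lambda^+,\lambda^-\le|J|=\sigma-1$, both are at least $1$. So there are $g,h\in J$ with $g^+\notin S$ and $h^-\notin S$. Here $g^+\ne\beta$ because $\beta\notin A$, and $h^-\ne\gamma$ because $h^-\in Z^-$, $\gamma\in Z^+$ and $Z^-\cap Z^+=\emptyset$ by Lemma~\ref{lem:beta}. By Lemma~\ref{lem:stray}(b), the configuration and its reversal, which has type $\gamma$, both have stray vertices. Lemma~\ref{lem:bounds} gives $\operatorname{ex}(U_x)+\operatorname{ex}(U_y)\le\frac12+\frac32=2$, against \eqref{eq:excess}.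

\subsection{Type $\beta\gamma$}

Here $Z=J\cup\{\beta,\gamma\}$, $|J|=\sigma-2$, $\beta^-\in B$ and $\gamma\in A^-$. If the configuration and its reversal both have stray vertices, then $\operatorname{ex}(U_x)+\operatorname{ex}(U_y)\le1$ by Lemma~\ref{lem:bounds}, against \eqref{eq:excess}. By reversal we assume that the configuration has no stray vertex. Then all bodies are empty, so by Lemma~\ref{lem:runs}
\[
J^+\cup\{\gamma^+\}\subseteq S,\qquad A=(H\setminus\{x\})\cup S,\qquad U_x=H\cup\{\gamma\},\qquad X=H\cup J\cup\{\beta,\gamma\}.
\]
Lemma~\ref{lem:stray}(a) is not available for $H$. We show that $H$ can be inserted between $\gamma$ and $\gamma^+$ instead, and that the reversal has a stray vertex.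

\emph{Step 1: $N(H)\subseteq H\cup S\cup\{\gamma\}$, and $\sigma\ge3$.} Let $w\in H\subseteq A^-$ have a neighbor $z\notin H$. Then $z$ is after $w$, so $z^-\in X$ by (P1). According as $z^-$ is $v_q$, $\beta$, $\gamma$ or a vertex of $J$, we get $z=s_1\in S$, $z=\gamma$, $z=\gamma^+\in S$ or $z\in J^+\subseteq S$. Deleting $S\cup\{\gamma\}$ separates $H$ from $y$, so $\sigma+1\ge4$.

\emph{Step 2: a cut set.} Let $\lambda^-=|J^-\setminus S|\le\sigma-2$ and
\[
D=S\cup\{\beta,\beta^-\}\cup J^-,\qquad|D|\le\sigma+2+\lambda^-\le2\sigma .
\]
As $D\subseteq B\cup\{\beta\}$, the sets $J$, $H$, $\{\gamma\}$ and $\{y\}$ are disjoint from $D$. The vertex $\gamma\in A^-$ has no neighbor $g\in J$, by (P1), because $g^+\in S\subseteq B$ and $g^-\in B$. By Lemma~\ref{lem:J}, $N(J)\subseteq J^-\cup J^+\cup\{\beta^-,\beta,\gamma,\gamma^+\}$, so $N(J)\subseteq D$.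

Every neighbor $z$ of $\gamma$ outside $H$ lies in $D$. If $z$ is after $\gamma$, then $z^-\in X$ by (P1); as $H$ and $\beta$ are before $\gamma$, we get $z^-\in J\cup\{\gamma\}$ and $z\in S$. If $z$ is before $\gamma$, then $z\notin H\cup J\cup\{\gamma,y\}$, so $z=\beta$ or $z\in B$. In the latter case $z^+\notin B$ by (P1), $z^+\notin A$ by (P0), and $z^+\ne x,y$, so $z^+\in Z$; moreover $z^+\ne\gamma$ since $\beta\notin B$. Thus $z\in J^-\cup\{\beta^-\}$.

So in $G-D$ the $\sigma-2$ vertices of $J$ are isolated and, by Step 1, no edge leaves $H\cup\{\gamma\}$.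

\emph{Step 3: $\gamma$ has a neighbor in $H$.} Otherwise $\gamma$ is isolated in $G-D$, which then has at least $(\sigma-2)+3=\sigma+1$ components, while $|D|\le2\sigma$.

\emph{Step 4: $\operatorname{ex}(H)\ge1$.} The graph $G-D$ has at least $(\sigma-2)+2=\sigma$ components, so $2\sigma\le\sigma+2+\lambda^-$ and $\lambda^-\ge\sigma-2\ge1$. Thus $h^-\notin S$ for some $h\in J$, and $h^-\ne\gamma$ because $\gamma\notin B$. By Lemma~\ref{lem:stray}(b) the reversal has a stray vertex, so $\operatorname{ex}(U_y)\le\frac12$ by Lemma~\ref{lem:bounds}. By \eqref{eq:excess}, $\operatorname{ex}(U_x)\ge\frac32$, and $\operatorname{ex}(H)\ge\frac32-\frac12=1$.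

\emph{Step 5: $\operatorname{ex}(H)\le0$.} We have $m=|A|=q-1+\sigma$. By Lemma~\ref{lem:rot}, a full vertex $w\in H$ has degree $m$ and is adjacent to the $q-1$ other vertices of $H$. By Step 1 its remaining $\sigma$ neighbors lie in the set $S\cup\{\gamma\}$ of $\sigma+1$ elements, which contains $\gamma$ and $\gamma^+$. So $w$ is adjacent to at least one of $\gamma,\gamma^+$. Also $\gamma^+\sim x$, and $\gamma$ has a neighbor in $H$ by Step 3. Lemma~\ref{lem:insert} with $u=\gamma$ gives $\operatorname{ex}(H)\le0$.

Steps 4 and 5 contradict each other. So no type is possible, although a configuration exists. This proves Proposition~\ref{prop:half}, and with it Theorem~\ref{thm:main} and Corollary~\ref{cor:conj}. \qed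

\begin{thebibliography}{9}

\bibitem{CE}
Chv\'atal and Erd\H{o}s, Discrete Math. 2 (1972) 111--113.

\bibitem{source}
\emph{Some Conditions for Hamiltonicity in Tough Graphs},
\texttt{https://auetd.auburn.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 10415/\allowbreak 10237/\allowbreak Dissertation\%20\%281\%29.pdf\allowbreak ?isAllowed=y\&sequence=2}

\end{thebibliography}
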